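# Eventual periodicity of coclass trees of nilpotent semigroups: where it fails and where it holds

## 1. Three theorems about the coclass graph

Throughout, $K$ is a field and $r\in\mathbb N_0$. The coclass graph $\mathcal G_{r,K}$ is a labelled forest whose vertices are the isomorphism types of contracted algebras $KS$ of finite nilpotent semigroups $S$ of coclass $r$; all terms are defined in Section 2. For a labelled graph $\mathcal G$ we write $\overline{\mathcal G}$ for the graph without its labels.

**Main Theorem.** Consider the following statement.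

*Conjecture for $\mathcal G_{r,K}$.* Let $\mathcal T$ be a maximal coclass tree in $\mathcal G_{r,K}$ with corresponding maximal infinite path $A_1\to A_2\to\cdots$. Then there exist positive integers $l$ (defect) and $k$ (period) with $A_l\in\mathcal T$, a graph isomorphism $\Phi:\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$, and for each $B\in\mathcal T(A_l)\setminus\mathcal T(A_{l+k})$ a rational polynomial $f_B$, such that $f_B(i)$ is the label of $\Phi^i(B)$ for all $i\in\mathbb N_0$.

This statement is false in general. Precisely: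

**Theorem 1.** Let $K=\bigcup_{j\ge1}\mathbb Q(2^{1/3^j})\subset\mathbb R$ and $r=2$. Then $\mathcal G_{2,K}$ contains a maximal coclass tree for which there are no $l,k\ge1$ and no graph isomorphism $\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$.

**Theorem 2.** There is a subfield $K\subset\mathbb R$, algebraic over $\mathbb Q$, such that the conjecture fails for $\mathcal G_{r,K}$ for every $r\ge2$.

**Theorem 3.** The conjecture is true in each of the following cases: (i) $r\le1$ and $K$ arbitrary; (ii) $K$ finite and $r$ arbitrary; (iii) $K$ algebraically closed and $r$ arbitrary.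

In words: the conjecture says that far out, the tree repeats itself with some period $k$, and that the number of semigroups sitting over corresponding vertices grows like a polynomial. Theorem 1 says that even the bare shape of the tree can refuse to repeat, and Theorems 1 and 3 together say that $r=2$ is the least coclass in which this can happen. These notes do not decide the conjecture for other fields, for instance for $K=\mathbb Q$ and all $r$. The conjecture is taken from "An algorithm for the classification of nilpotent semigroups by coclass" (http://www.icm.tu-bs.de/ag_algebra/ws-qac/slides/Distler.pdf).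

## 2. Nilpotent semigroups, contracted algebras, coclass trees

**Semigroups.** $S^i$ denotes the set of all products of $i$ elements of $S$. A semigroup $S$ is *nilpotent* if $|S^{c+1}|=1$ for some $c\in\mathbb N_0$; the one element of $S^{c+1}$ is then a zero $z$ of $S$. The least such $c$ is the *class*. If $S$ is finite, its *coclass* is $|S|-1-c$.

*Example.* $S=\{z,a,a^2,b\}$, where $a\cdot a=a^2$ and all other products are $z$. Here $S^2=\{a^2,z\}$, $S^3=\{z\}$, so the class is $2$ and the coclass is $4-1-2=1$.

**Algebras.** An algebra $A$ is *nilpotent of class $c$* if $A>A^2>\dots>A^c>A^{c+1}=0$; if it is finite-dimensional, its *coclass* is $\dim A-c$.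

**Contracted algebra.** For a finite semigroup $S$ with zero $z$ put $KS=K[S]/\langle z\rangle$. So $S\setminus\{z\}$ is a basis, products are those of $S$, and $z$ is identified with $0$. The power $(KS)^i$ is the span of $S^i\setminus\{z\}$, hence $\dim(KS)^i=|S^i|-1$. It follows that $KS$ is nilpotent if and only if $S$ is, and then $\dim KS=|S|-1$ and class and coclass of $KS$ and $S$ agree.

*Example.* Different semigroups can have the same algebra. Let $S$ be as above, and let $S'=\{z,a,a^2,b\}$ with $aa=ab=ba=bb=a^2$ and all products with three factors equal to $z$. In $S$ the element $b$ squares to $z$, while in $S'$ both elements outside $S'^2$ have nonzero square; so $S\not\cong S'$. But in $KS'$ the element $b'=b-a$ satisfies $ab'=b'a=0$ and $b'b'=a^2-a^2-a^2+a^2=0$, so $KS'\cong KS$ over every field.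

**Coclass graph.** The vertices of $\mathcal G_{r,K}$ are the isomorphism types of the algebras $KS$ with $S$ finite nilpotent of coclass $r$. There is an edge $A\to B$ if $B/B^c\cong A$, where $c$ is the class of $B$. Then $A$ has class $c-1$; since $A$ and $B$ both have coclass $r$, it follows that $\dim A=\dim B-1$ and $\dim B^c=1$. The label of $A$ is the number of non-isomorphic $S$ of coclass $r$ with $KS\cong A$. A vertex $B$ has at most one parent, namely $B/B^c$ if that is a vertex; so $\mathcal G_{r,K}$ is a forest.

**Trees.** $\mathcal T(A)$ is the subgraph consisting of $A$ and all its descendants. It is a *coclass tree* if it contains a unique infinite path with root $A$. It is a *maximal* coclass tree if, in addition, there is no parent $B$ of $A$ such that $\mathcal T(B)$ is a coclass tree. Given a maximal coclass tree $\mathcal T(A)$, follow parents from $A$ back to a vertex without a parent; this extends the infinite path to a maximal infinite path $A_1\to A_2\to\cdots$, called the path corresponding to $\mathcal T$. We have $A=A_m$ for some $m\ge1$,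 and $A_j\in\mathcal T$ exactly for $j\ge m$.

**Conventions.** In $KS$ we write $0$ for $z$. In a semigroup or algebra of class $c$ with a chosen element $a$, we have $a^n=0$ for $n>c$, and we put $a^\infty=0$. The bracket $[\,\cdot\,]$ is $1$ or $0$ according to truth. "Eventually periodic" means: periodic up to finitely many terms.

## 3. Layers, and coclass 0

Let $S$ be nilpotent of class $c\ge1$ and coclass $r$. Put $L_i=S^i\setminus S^{i+1}$ and $d_i=|L_i|$. For $i\le c$ we have $S^i\neq S^{i+1}$: otherwise $S^i=S^{i+1}=\dots=S^{c+1}=\{z\}$, against minimality of $c$. So $d_i\ge1$ for $1\le i\le c$. Since $S\setminus\{z\}$ is the disjoint union of $L_1,\dots,L_c$,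
$$\sum_{i=1}^c(d_i-1)=r,\qquad d_i=\dim (KS)^i/(KS)^{i+1}.$$
So only few layers are large. The next lemma says that the large ones come first and that the rest consists of the powers of a single element.

**Lemma 4.** (a) If $i<c$ and $d_i=1$, then $d_{i+1}=1$. Hence $d_i=1$ for $r+1\le i\le c$.
(b) If $d_i=1$ for all $s\le i\le c$ and $c\ge2s$, there is $a\in S$ with $L_i=\{a^i\}$ for $s\le i\le c$ and $a^i\in L_i$ for $1\le i\le c$.

*Proof.* (a) Let $L_i=\{w\}$, and let $u=x_1\cdots x_{i+1}$ and $u'=x_1'\cdots x_{i+1}'$ be elements of $L_{i+1}$. A contiguous subword of length $i$ in $u$ or $u'$ lies in $S^i$; if it lay in $S^{i+1}$, then $u$ or $u'$ would lie in $S^{i+2}$. So all these subwords equal $w$. Hence $u=wx_{i+1}$, and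
$$u'=x_1'w=x_1'(x_2\cdots x_{i+1})=(x_1'x_2\cdots x_i)x_{i+1}.$$
As $u'\notin S^{i+2}$, the product $x_1'x_2\cdots x_i$ of $i$ factors is not in $S^{i+1}$, so it equals $w$. Thus $u'=wx_{i+1}=u$. So the indices with $d_i\ge2$ form an initial segment, of length at most $r$ because $\sum(d_i-1)=r$.

(b) Let $L_i=\{w_i\}$ for $s\le i\le c$ and write $w_c=x_1\cdots x_c$. A contiguous subword of length $i$ lies in $L_i$, since otherwise $w_c\in S^{c+1}$. For $s\le i<c$ we get $x_2\cdots x_{i+1}=w_i$ and $x_1\cdots x_{i+1}=w_{i+1}$, that is, $w_{i+1}=x_1w_i$. Hence $w_{s+j}=x_1^jw_s$. In particular $w_{2s}=x_1^sw_s\notin S^{2s+1}$ with $w_s\in S^s$, so $x_1^s\notin S^{s+1}$, so $x_1^s=w_s$, and $w_{s+j}=x_1^{s+j}$. Put $a=x_1$. Since $a^c=w_c\notin S^{c+1}$, no $a^i$ with $i\le c$ lies in $S^{i+1}$. $\square$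

**Coclass $0$ by hand.** Let $r=0$; all $d_i$ are $1$. For class $c\ge2$, Lemma 4(b) with $s=1$ gives $S=\{a,\dots,a^c,z\}$; for $c=1$ we have $S=\{a,z\}$ with $a^2=z$; for $c=0$, $S=\{z\}$. So there is one semigroup per class, $\mathcal G_{0,K}$ is a ray with all labels $1$, and the conjecture holds with $l=k=1$, $\Phi(A_j)=A_{j+1}$ and constant polynomial $1$. This proves Theorem 3(i) for $r=0$, and with it all cases $r=0$ of Theorem 3. **From now on $r\ge1$.**

## 4. The algebras $B_c(\beta,f)$

We look at the semigroups whose whole coclass sits in the first layer: $d_1=r+1$ and all other $d_i=1$. Their algebras have the following shape.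

**Definition.** Let $V=K^r$ with basis $v_1,\dots,v_r$, $\beta$ a bilinear form on $V$, $f\in V^*$, $c\ge2$. Then $B_c(\beta,f)$ has basis $a,a^2,\dots,a^c,v_1,\dots,v_r$ and, for $v,w\in V$, products
$$a^ia^j=a^{i+j},\quad a^iv=0,\quad va=f(v)a^c,\quad va^i=0\ (i\ge2),\quad vw=\beta(v,w)a^c .\tag{1}$$

*Associativity.* Take basis elements $x,y,w$, at least one in $V$; we claim $(xy)w=0=x(yw)$. If $x$ or $y$ is in $V$, then $xy\in Ka^c$, and $a^c$ kills everything on its right. If $x=a^i$, $y=a^j$, $w\in V$, then $(xy)w=a^{i+j}w=0$. On the other side, if $y$ or $w$ is in $V$, then $yw\in Ka^c$, and $xa^c=0$ for all $x$ (for $x\in V$ because $c\ge2$). If $x\in V$, $y=a^i$, $w=a^j$, then $xa^{i+j}=0$ as $i+j\ge2$.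

Clearly $B^i=\langle a^i,\dots,a^c\rangle$ for $i\ge2$, so $B_c(\beta,f)$ has class $c$ and coclass $r$. Put $A_c=B_c(0,0)$ for $c\ge2$, and let $A_1$ be the $(r+1)$-dimensional algebra with zero product. These are the algebras $KS_c$ for $S_c=\{z,a,\dots,a^c,b_1,\dots,b_r\}$ with all products involving some $b_j$ equal to $z$. Killing $a^c$ gives
$$A_c/A_c^c\cong A_{c-1}\ (c\ge2),\qquad B_c(\beta,f)/B_c(\beta,f)^c\cong A_{c-1}\ (c\ge3).\tag{2}$$

The next lemma says exactly which $(\beta,f)$ come from semigroups.

**Lemma 5.** Let $c\ge4$, let $S$ have class $c$ and layer sizes $(r+1,1,\dots,1)$, and let $a\in S$ satisfy $a^i\in L_i$ for $1\le i\le c$ (such $a$ exists by Lemma 4(b) with $s=2$). Write $L_1=\{a,b_1,\dots,b_r\}$. Then $S=\{z,a,\dots,a^c,b_1,\dots,b_r\}$ and $ab_j=a^{m_j+1}$ with $m_j\in\{1,\dots,c-1,\infty\}$. With $v_j:=b_j-a^{m_j}$ we have $KS=B_c(\beta,f)$ for some $\beta,f$; writing $f_j=f(v_j)$, $\beta_{ij}=\beta(v_i,v_j)$,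
$$f_j=0,\ \text{ or }\ (m_j=c-1,\ f_j=-1),\ \text{ or }\ (m_j=\infty,\ f_j=1);\tag{3}$$
$$e_{ij}:=\beta_{ij}+[m_j=1]f_i\ \text{ satisfies }\ \begin{cases}e_{ij}=0&\text{if }m_i+m_j<c,\\ e_{ij}\in\{0,-1\}&\text{if }m_i+m_j=c,\\ e_{ij}\in\{0,1\}&\text{if }m_i+m_j>c.\end{cases}\tag{4}$$
Conversely, if $m,\beta,f$ satisfy (3) and (4), then $B_c(\beta,f)=KS$ for such an $S$.

*Proof.* We have $S^2=\{a^2,\dots,a^c,z\}$ and $ab_j\in S^2$, so $m_j$ exists, and $av_j=0$. The elements $v_ja$ and $v_iv_j$ lie in $(KS)^2=\langle a^2,\dots,a^c\rangle$ and are killed by left multiplication with $a$, because $av_j=0$. Hence they lie in $Ka^c$. Write $v_ja=f_ja^c$, $v_iv_j=\beta_{ij}a^c$; then $v_ja^2=0$, and $KS=B_c(\beta,f)$. Now compute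
$$b_ja=a^{m_j+1}+f_ja^c,\qquad b_ib_j=(v_i+a^{m_i})(v_j+a^{m_j})=a^{m_i+m_j}+\big([m_j=1]f_i+\beta_{ij}\big)a^c .$$
Since $a,\dots,a^c$ are linearly independent, such an element of $\langle a^2,\dots,a^c\rangle$ is in $S$ iff it is $0$ or a single power $a^n$. For $b_ja$: if $m_j+1<c$ this forces $f_j=0$; if $m_j+1=c$ it says $1+f_j\in\{0,1\}$; if $m_j=\infty$ it says $f_j\in\{0,1\}$. This is (3). In the same way, $b_ib_j\in S$ is (4).

Conversely, given (3) and (4), the set $\{0,a^i,b_j:=v_j+a^{m_j}\}$ in $B_c(\beta,f)$ is closed under multiplication, by the computation just made and $a^ib_j=a^{i+m_j}$, $b_ja^i=a^{m_j+i}$ for $i\ge2$. Its nonzero elements form a basis, so $B_c(\beta,f)=KS$, and the layer sizes are the dimensions $(r+1,1,\dots,1)$. $\square$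

## 5. The tree with root $A_1$

Now we locate these algebras in the graph and extract from the conjecture a statement about numbers only.

**Lemma 6.** (a) For $c\ge4$, the children of $A_{c-1}$ in $\mathcal G_{r,K}$ are exactly the isomorphism types of $KS$, $S$ of class $c$ with layer sizes $(r+1,1,\dots,1)$.
(b) $\mathcal T(A_1)$ is a maximal coclass tree, with maximal infinite path $A_1\to A_2\to\cdots$.
(c) If for some $l,k\ge1$ there is a graph isomorphism $\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$, then $A_j$ and $A_{j+k}$ have the same number of children for all $j\ge l$. In particular, if the conjecture holds for $\mathcal T(A_1)$, then the out-degree of $A_j$ is eventually periodic in $j$.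

*Proof.* (a) A child $B$ of $A_{c-1}$ has the layer dimensions of $A_{c-1}$ in degrees below $c$, and $\dim B^c=1$; so they are $(r+1,1,\dots,1)$. Conversely, use Lemma 5 and (2).

(b) By (2), $A_1\to A_2\to\cdots$ is an infinite path. Let $A_1\to C_2\to C_3\to\cdots$ be any infinite path with root $A_1$. Then $C_c$ has class $c$, and $C_c/C_c^2\cong A_1$, so its first layer dimension is $r+1$. As its coclass is $r$, all other layer dimensions are $1$. By (a) the parent of $C_c$ is $A_{c-1}$ for all $c\ge4$. Hence $C_j\cong A_j$ for $j\ge3$, and $C_2$, the parent of $A_3$, is $A_2$. So the path is unique. A parent of $A_1$ would have class $0$, hence coclass $0\ne r$; so $A_1$ has no parent, and $\mathcal T(A_1)$ is maximal.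

(c) The isomorphism maps the root $A_l$ to the root $A_{l+k}$, and the unique infinite path from the first to the unique infinite path from the second. So $A_j\mapsto A_{j+k}$ for $j\ge l$, and the numbers of children agree. $\square$

So the task is to count the isomorphism types of $B_c(\beta,f)$, where $(\beta,f)$ ranges over the solutions of (3), (4).

## 6. Isomorphisms of the $B_c(\beta,f)$: the exponent $c$

A hopeful first approach to periodicity: the entries of $\beta$ and $f$ are $0$ and $\pm1$ up to a small correction, so there are finitely many candidates, the same ones for all $c$ up to parity, and one expects that the isomorphism relation among them does not change with $c$ either. The next lemma shows where $c$ enters.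

**Lemma 7.** Let $c\ge4$. Then $B_c(\beta,f)\cong B_c(\beta',f')$ iff there are $g\in GL(V)$, $\mu\in K^*$, $u\in V$ with, for all $x,y\in V$,
$$\beta'(gx,gy)=\mu^c\beta(x,y),\qquad \mu f'(gx)+\beta'(gx,u)-\beta'(u,gx)=\mu^cf(x).\tag{5}$$

*Proof.* **Necessity.** Let $\varphi:B\to B'$ be an isomorphism and $\varphi(a)=\mu a+u+y$ with $u\in V$, $y\in\langle a^2,\dots,a^c\rangle$. For $x=v+\sum x_ia^i$ we have $a^2x=\sum x_ia^{i+2}$, so $\{x:B^2x=0\}=V+\langle a^{c-1},a^c\rangle$, in $B$ as in $B'$. As $\varphi$ preserves this set,
$$\varphi(v)=g(v)+\xi(v)a^{c-1}+\zeta(v)a^c,\qquad g:V\to V\text{ linear}.$$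
Since $\langle a,\dots,a^c\rangle u=0$ and $u(\mu a+y),\,u^2\in Ka^c$, we get $\varphi(a)^2\in(\mu a+y)^2+Ka^c$. Multiplying on the right by $\mu a+y+u$ gives $\varphi(a)^3=(\mu a+y)^3$, and likewise $\varphi(a)^i=(\mu a+y)^i$ for $i\ge3$. So $\varphi(a)^c=\mu^ca^c$, which is not zero; hence $\mu\neq0$. If $gv=0$, then $\varphi(v)\in\langle a^{c-1},a^c\rangle=B'^{c-1}$, so $v\in B^{c-1}\cap V=0$; hence $g\in GL(V)$.

Now expand, using that $Va^{c-1}=0$ because $c-1\ge2$:

* $0=\varphi(a)\varphi(v)=\big(\mu\xi(v)+\beta'(u,gv)\big)a^c$, so $\mu\xi(v)=-\beta'(u,gv)$.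
* $\varphi(v)\varphi(a)=\big(\mu f'(gv)+\beta'(gv,u)+\mu\xi(v)\big)a^c$ must equal $f(v)\varphi(a)^c=\mu^cf(v)a^c$.
* $\varphi(v)\varphi(w)=\beta'(gv,gw)a^c$ must equal $\mu^c\beta(v,w)a^c$.

These give (5).

**Sufficiency.** Given (5), put $\varphi(a)=\mu a+u$ and $\varphi(v)=gv-\mu^{-1}\beta'(u,gv)a^{c-1}$. The same computations show that the relations $av=0$, $va=f(v)a^c$, $vw=\beta(v,w)a^c$, $a^{c+1}=0$ are respected. These relations present $B_c(\beta,f)$: in the algebra they define, $va^i=f(v)a^{c+i-1}=0$ for $i\ge2$, so it is spanned by $a,\dots,a^c$ and $V$, has dimension at most $c+r$, and maps onto $B_c(\beta,f)$. So $\varphi$ extends to a homomorphism $B\to B'$. It is surjective modulo $B'^2$, hence surjective as $B'$ is nilpotent, hence bijective by dimensions. $\square$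

**The symmetric case.** If $\beta$ is symmetric, (5) forces $\beta'$ to be symmetric. For symmetric forms the terms with $u$ cancel. Put $g=\mu^{c-1}h$, $\nu=\mu^{-1}$, $n=c-2$. Then $\mu f'(gx)=\mu^cf'(hx)$ and $\beta'(gx,gy)=\mu^{2c-2}\beta'(hx,hy)$, so (5) becomes
$$\exists\,h\in GL(V),\ \nu\in K^*:\quad f'\circ h=f,\qquad \beta'(hx,hy)=\nu^{n}\beta(x,y).\tag{6}$$
So $f$ is transported exactly, and the form up to an $n$-th power with $n=c-2$. A set of $n$-th powers in a field can depend on $n$ in a complicated way. The question is whether semigroups can see this.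

## 7. Coclass 1 by hand: only the value 1 occurs

Let $r=1$, $c\ge4$, and treat $\beta,f$ as scalars. For $m=1$, (3) gives $f=0$; so $e_{11}=\beta$ always, and (3), (4) read:

* $2m<c$: $(\beta,f)=(0,0)$;
* $2m=c$: $f=0$, $\beta\in\{0,-1\}$;
* $c<2m$ and $m\le c-2$: $f=0$, $\beta\in\{0,1\}$;
* $m=c-1$: $f\in\{0,-1\}$, $\beta\in\{0,1\}$;
* $m=\infty$: $f\in\{0,1\}$, $\beta\in\{0,1\}$.

By (6), the vanishing of $\beta$ and that of $f$ are invariants, and $(\beta,f)\cong(\beta,-f)$ via $h=-1$, $\nu=1$. So for odd $c$ there are exactly four types, those of $(0,0),(1,0),(0,1),(1,1)$. For even $c$ there is also $(-1,0)$; by (6) it is isomorphic to $(1,0)$ iff $-1\in (K^*)^n(K^*)^2=(K^*)^2$, as $n$ is even. The out-degree of $A_{c-1}$ is $4$ for odd $c$, and for even $c$ it is $4$ or $5$, according to whether $-1$ is a square in $K$. It has period $2$.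

Labels also move. Let $c$ be odd and consider $(1,0)$. It arises from $m\in\{\frac{c+1}2,\dots,c-1,\infty\}$. In each of these semigroups $b^2=a^{2m}+a^c=a^c$, so $b^3=z$, and $a$ is the only element of $L_1$ with $a^c\ne z$. So an isomorphism between two of them fixes $a$ and $b$ and hence $m$. The label of $B_c(1,0)$ is $\frac{c+1}2$: along $c=c_0+2i$ this is the polynomial $\frac{c_0+1}2+i$.

Where does a first attempt at a counterexample stop? If $\beta,f,\beta',f'$ are all nonzero, (6) says $h=f/f'$ and $\beta'h^2=\nu^n\beta$, that is,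
$$\frac{\beta'/f'^2}{\beta/f^2}=\nu^n .$$
So $\beta/f^2$ modulo $n$-th powers is a complete invariant of such algebras, and it depends on $n$. But semigroups give only $\beta=1$, $f=\pm1$, so only the value $\beta/f^2=1$ occurs. One dimension is too small to produce two values whose ratio is not $1$. In dimension two, $1^2+1^2=2$.

## 8. Two dimensions: an invariant modulo $n$-th powers

**Two explicit semigroups.** Let $r=2$, $c\ge4$, $n=c-2$, all $m_j=\infty$. The data $\beta=1_2$, $f=(1,0)$ and $\beta=1_2$, $f'=(1,1)$ satisfy (3), (4). The first semigroup has $b_1a=b_1^2=b_2^2=a^c$, the second has in addition $b_2a=a^c$; all other products with a factor $b_j$ are $z$. Suppose $\operatorname{char}K\ne2$ and $2=\kappa^n$ in $K$. Then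
$$a\mapsto\kappa a,\qquad v_1\mapsto\tfrac12\kappa^{c-1}(v_1+v_2),\qquad v_2\mapsto\tfrac12\kappa^{c-1}(v_1-v_2)$$
is an isomorphism of the two algebras: the squares of the images of $v_1,v_2$ are $\frac12\kappa^{2c-2}a^c=\kappa^ca^c$, their mixed products are $0$, and right multiplication with $\kappa a$ gives $\kappa^ca^c$ and $0$. So $2\in (K^*)^n$ makes two children of $A_{c-1}$ coincide. The next lemma shows, in particular, that this is the only way.

**Lemma 8.** Let $r=2$, $c\ge4$, $n=c-2$, and let $\beta,\beta'$ be symmetric and nondegenerate. Let $w\in V$ with $f=\beta(w,\cdot)$ and $Q=\beta(w,w)$; likewise $w',Q'$ for $\beta',f'$. If $Q,Q'\ne0$, then $B_c(\beta,f)\cong B_c(\beta',f')$ iff $\det\beta'\equiv\det\beta$ mod $K^{*2}$ and $Q/Q'\in (K^*)^n$.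

*Proof.* Suppose (6) holds. Then $f'(hx)=f(x)=\beta(w,x)=\nu^{-n}\beta'(hw,hx)$, so $w'=\nu^{-n}hw$ and
$$Q'=\nu^{-2n}\beta'(hw,hw)=\nu^{-2n}\nu^nQ=\nu^{-n}Q .\tag{7}$$
Also $\det\beta'(\det h)^2=\nu^{2n}\det\beta$.

Conversely, let $Q'=\nu^{-n}Q$ and let the determinants agree modulo squares. Let $\ker f=w^\perp=Ke$ and $\ker f'=w'^\perp=Ke'$. As $Q\ne0$, $w,e$ is an orthogonal basis, so $\det\beta\equiv Q\,\beta(e,e)$; likewise for $\beta'$. Modulo squares,
$$\beta'(e',e')\equiv Q'\det\beta'\equiv\nu^nQ\det\beta\equiv\nu^n\beta(e,e),$$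
so we may rescale $e'$ to get $\beta'(e',e')=\nu^n\beta(e,e)$. Put $hw=\nu^nw'$, $he=e'$. Then $\beta'(hw,hw)=\nu^{2n}Q'=\nu^nQ$, $\beta'(hw,he)=0$, $f'(hw)=\nu^nQ'=Q=f(w)$ and $f'(he)=0=f(e)$. So (6) holds. $\square$

The two semigroups above have $Q=1$ and $Q=2$, and equal determinants. So their algebras coincide iff $2\in (K^*)^{c-2}$. To break periodicity we want a field in which $\{n:2\in (K^*)^n\}$ is not eventually periodic, and then we must make sure that nothing else compensates in the count. The field $K=\bigcup_j\mathbb Q(2^{1/3^j})$ is built so that among the odd $n\ge5$ exactly the powers of $3$ qualify.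

## 9. Proof of Theorem 1

Let $r=2$ and $K=\bigcup_{j}\mathbb Q(2^{1/3^j})\subset\mathbb R$, with real roots. The polynomial $X^{3^j}-2$ is irreducible by Eisenstein, and the fields form a chain, so every element of $K$ has degree a power of $3$ over $\mathbb Q$. Let $c\ge7$ be odd and $n=c-2$, which is odd and at least $5$. Let $\mathcal D_c$ be the set of $D=(\beta,f)$ for which some $m=(m_1,m_2)$ satisfies (3), (4). By Lemmas 5 and 6 the children of $A_{c-1}$ are the isomorphism types of $B_c(D)$, $D\in\mathcal D_c$. Write $D\sim_cD'$ if $B_c(D)\cong B_c(D')$.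

**Step 1: $\mathcal D_c$ is the same set $\mathcal D$ for all odd $c\ge7$.** This makes the out-degrees comparable. Conditions (3), (4) depend only on which $m_i$ equal $1$, $c-1$, $\infty$ and on the signs of the $m_i+m_j-c$. Sort the possible $m_i$ into five classes: $1$; *low*, $2\le m\le\frac{c-1}2$; *high*, $\frac{c+1}2\le m\le c-2$; $c-1$; $\infty$. All are nonempty. The sign is

* negative for two elements that are each $1$ or low (the sum is at most $c-1$), and for $1$ with high (at most $c-1$);
* zero for $1$ with $c-1$;
* positive for low with $c-1$, for two elements that are each high, $c-1$ or $\infty$, and for anything with $\infty$.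

For low with high, all three signs occur: $2+\frac{c+1}2<c$, $2+(c-2)=c$ and $\frac{c-1}2+(c-2)>c$, the first and third because $c>5$. So the list of possible patterns does not depend on $c$.

**Step 2: the entries.** Let $(\beta,f)\in\mathcal D$. By (3), $f_i\in\{0,\pm1\}$. As $c$ is odd, $2m_i\ne c$; and $m_i=1$ forces $f_i=0$; so $\beta_{ii}=e_{ii}\in\{0,1\}$. For $i\ne j$ we claim $\beta_{ij}\in\{0,\pm1\}$. This is clear if $m_j\ne1$ or $f_i=0$. If $m_j=1$ and $f_i\ne0$, then either $m_i=c-1$, $f_i=-1$, $m_i+m_j=c$, $e_{ij}\in\{0,-1\}$, or $m_i=\infty$, $f_i=1$, $e_{ij}\in\{0,1\}$; in both cases $\beta_{ij}=e_{ij}-f_i\in\{0,\pm1\}$. In particular $\mathcal D$ is finite.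

**Step 3: classification under $\sim_c$.** We sort $\mathcal D$ into types. By (5), symmetry of $\beta$ is invariant. For symmetric $\beta$ let $R=\operatorname{rad}\beta$. By (6), $hR=\operatorname{rad}\beta'$ and $f'\circ h=f$, so the vanishing of $f$, the rank of $\beta$ and the vanishing of $f$ on $R$ are invariant; by (7), so is the vanishing of $Q$ when $\beta$ is nondegenerate. We write $\beta'\circ h$ for the form $(x,y)\mapsto\beta'(hx,hy)$.

* *Type (i), $\beta$ not symmetric.* Then $\alpha'(y,u)=\beta'(y,u)-\beta'(u,y)$ is a nonzero alternating form on a plane, hence nondegenerate, so $u\mapsto\alpha'(\cdot,u)$ maps onto $V^*$, and the second condition in (5) can be met for any $g,\mu$. So $D\sim_cD'$ iff $\beta'\circ g=\mu^c\beta$ for some $g,\mu$. Replacing $g$ by $\mu^{-(c-1)/2}g$, this holds iff $\beta'\circ g=\mu\beta$ for some $g,\mu$. This is independent of $c$.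
* *Type (a), $\beta$ symmetric, $f=0$.* The condition is $\beta'\circ h=\nu^n\beta$; replacing $h$ by $\nu^{-(n-1)/2}h$, it says $\beta'\circ h=\nu\beta$ for some $h,\nu$. Independent of $c$.
* *Type (b), $f\ne0$, $\beta=0$.* Take $\nu=1$ and any $h$ with $f'\circ h=f$. At most one class.
* *Type (c), $\operatorname{rank}\beta=1$, $f(R)\ne0$.* Choose $e_1\in R$ with $f(e_1)=1$ and $0\ne e_2\in\ker f$; then $\beta=\mathrm{diag}(0,q)$ in this basis. For two data with $q,q'$ take $\nu=q'/q$, $he_1=e_1'$, $he_2=\nu^{(n-1)/2}e_2'$; indeed $\nu^{n-1}q'=\nu^nq$. At most one class.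
* *Type (d), $\operatorname{rank}\beta=1$, $f\ne0$, $f(R)=0$.* By Step 2, $\beta$ is $\mathrm{diag}(1,0)$, $\mathrm{diag}(0,1)$ or $\left(\begin{smallmatrix}1&s\\s&1\end{smallmatrix}\right)$ with $s=\pm1$, and $f(R)=0$ forces $f=\pm(1,0)$, $\pm(0,1)$ or $\pm(1,s)$ respectively. In every case $\beta(x,y)=f(x)f(y)$. So any $h$ with $f'\circ h=f$, together with $\nu=1$, solves (6). At most one class.
* *Type (e), $\operatorname{rank}\beta=2$, $f=\beta(w,\cdot)\ne0$, $Q=0$.* Choose $w_1$ with $\beta(w,w_1)=1$ and replace it by $w_1-\frac12\beta(w_1,w_1)w$, so that $\beta(w_1,w_1)=0$. In the basis $w,w_1$ we have $\beta=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $f=(0,1)$. At most one class.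
* *Type (f), $\operatorname{rank}\beta=2$, $Q\ne0$.* By Lemma 8 the class is determined by $(\det\beta\bmod K^{*2},\ Q\bmod (K^*)^n)$, and different pairs give different classes.

So the number $h_0$ of classes of types (i), (a)–(e) does not depend on $c$. Only type (f) can vary.

**Step 4: the values of $Q$ in type (f).** We have $Q=f\beta^{-1}f^T$. If $\beta_{12}=0$, then $\beta=1_2$ and $Q=f_1^2+f_2^2\in\{1,2\}$. If $\beta_{12}=s=\pm1$, then $\beta_{11}\beta_{22}\ne1$, so $\beta_{11}\beta_{22}=0$, $\det\beta=-1$ and
$$Q=-\beta_{22}f_1^2+2sf_1f_2-\beta_{11}f_2^2 .$$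
At most one of $\beta_{11},\beta_{22}$ is $1$, so $Q\in\{\pm2,1,-3\}$ if $f_1f_2\ne0$, and $Q\in\{0,-1\}$ otherwise. Hence in type (f) always $|Q|\in\{1,2,3\}$. Moreover $(1_2,(1,0))$ and $(1_2,(1,1))$ lie in $\mathcal D$ (take $m_1=m_2=\infty$), with $\det=1$ and $Q=1$, $Q=2$.

**Step 5: the count.** Let $h_1$ be the number of pairs $(\det\beta\bmod K^{*2},|Q|)$ occurring in type (f); it is independent of $c$. As $-1=(-1)^n$, data with the same pair are in the same class.

*If $n$ is not a power of $3$:* $n$ is odd, so it has a prime factor $q\ge5$. Suppose $|Q|\ne|Q'|$ and $Q/Q'=\nu^n$ with $\nu\in K$. As $K\subset\mathbb R$, the positive real number $|\nu|^{n/q}\in K$ is the real $q$-th root of $|Q/Q'|$, and $|Q/Q'|^{\pm1}\in\{2,3,\frac32\}$. The polynomials $X^q-2$, $X^q-3$, $2X^q-3$ are irreducible by Eisenstein (at $2$, $3$, $3$). So this root has degree $q$, which is not a power of $3$: contradiction. Hence different pairs give different classes, and $A_{n+1}$ has out-degree exactly $h_0+h_1$.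

*If $n=3^j$ with $j\ge2$:* $2=(2^{1/3^j})^n\in (K^*)^n$, so by Lemma 8 $(1_2,(1,0))\sim_c(1_2,(1,1))$. Two different pairs share a class, and $A_{n+1}$ has out-degree at most $h_0+h_1-1$.

**Step 6: contradiction.** The tree is $\mathcal T(A_1)$ of Lemma 6. Suppose there were a graph isomorphism $\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$. By Lemma 6(c), for all large $j$, the vertices $A_{3^j+1}$ and $A_{3^j+2k+1}$ would have equal out-degree. Take $j\ge2$ also with $3^j>k$. Then $3^j<3^j+2k<3^{j+1}$, and $3^j+2k$ is odd and not a power of $3$. So the out-degrees are at most $h_0+h_1-1$ and equal to $h_0+h_1$. Contradiction. $\blacksquare$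

## 10. Proof of Theorem 2: more fields than periodic sequences

For general $r$ we do not classify. We compare the out-degrees over many fields at once.

**Step 1: a pair of data for every $r\ge2$.** Let $\beta=\mathrm{diag}(1,1,0,\dots,0)$, $f=(1,0,\dots,0)$, $f'=(1,1,0,\dots,0)$, $D_1=(\beta,f)$, $D_2=(\beta,f')$. With all $m_j=\infty$, (3) and (4) hold, so both come from semigroups. Let $\operatorname{char}K=0$, $q\ge5$ a prime, $c=q+2$. We claim: $B_c(D_1)\cong B_c(D_2)$ over $K$ iff $2\in (K^*)^q$. Any $h$ in (6) preserves $\operatorname{rad}\beta$, on which $f,f'$ vanish, so it induces a solution of (6) on the plane $V/\operatorname{rad}\beta$, where $Q=1$ and $Q'=2$. Lemma 8 gives $\frac12\in (K^*)^q$, hence $2\in (K^*)^q$. Conversely, if $2\in (K^*)^q$, take the $h$ of Lemma 8 on $\langle v_1,v_2\rangle$ and extend it by the identity on $\operatorname{rad}\beta=\langle v_3,\dots,v_r\rangle$.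

**Step 2: a family of fields indexed by $\mathbb R$.** Let $\iota$ be a bijection from $\mathbb Q$ to the set of primes $\ge5$. For $x\in\mathbb R$ put $K_x=\mathbb Q(2^{1/\iota(t)}:t\in\mathbb Q,\ t<x)\subset\mathbb R$. It is algebraic over $\mathbb Q$. Let $v_x(c)$ be the out-degree of $A_{c-1}$ in $\mathcal G_{r,K_x}$, $c\ge4$.

**Step 3: $x\mapsto(v_x(c))_{c\ge4}$ is injective.** By Lemma 6(a), $v_x(c)$ is the number of isomorphism types of $K_xS$, where $S$ runs over a set of semigroups independent of $x$. Let $x<y$. Then $K_x\subset K_y$, and isomorphic $K_xS,K_xS'$ stay isomorphic over $K_y$. So $v_y(c)\le v_x(c)$, with strict inequality if two non-isomorphic $K_xS,K_xS'$ become isomorphic over $K_y$. Choose $t\in\mathbb Q\cap[x,y)$ and $q=\iota(t)$. Then $2\in (K_y^*)^q$. On the other hand $2\notin (K_x^*)^q$: a $q$-th root of $2$ in $K_x$ would lie in a finite compositum of fields $\mathbb Q(2^{1/q_i})$ with distinct primes $q_i\ne q$. This compositum has degree $\prod q_i$, because the degrees $q_i$ are pairwise coprime; but the root has degree $q$, as $X^q-2$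 is irreducible, and $q\nmid\prod q_i$. By Step 1, $v_y(q+2)<v_x(q+2)$.

**Step 4: counting.** If the conjecture holds for $\mathcal G_{r,K_x}$, then $(v_x(c))_c$ is eventually periodic, by Lemma 6(c). There are only countably many eventually periodic integer sequences. So by Step 3, for each $r\ge2$ the conjecture fails for all but countably many $x$. The union of these countable exceptional sets over all $r\ge2$ is countable, so some $x\in\mathbb R$ lies outside all of them, and $K=K_x$ does what is claimed. $\blacksquare$

## 11. Multiplication tables as a Presburger set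

We turn to Theorem 3. We first show that all semigroups of coclass $r$ and large class can be coded by solutions of linear conditions over the integers. This yields the polynomial labels. Then we show that the algebras come from finitely many patterns $\theta$, and that the conjecture follows once isomorphism of patterns is eventually periodic in $c$.

From here to the end, $r\ge1$ is fixed, $s=r+1$, and $C_0=s(r+s)+3s$, so $C_0\ge4s$.

**Recall.** A subset of $\mathbb N_0^M$ is *Presburger definable* if it is given by a first-order formula over $\mathbb N_0$ with $0,1,+$; the order is then available, products of variables are not. For instance $\{(c,m):m\le c-1,\ 2m>c\}$ is Presburger definable. Its fibre over $c\ge1$ has $\frac{c-1}2$ elements for odd $c$ and $\frac c2-1$ for even $c$: a polynomial on each residue class modulo $2$. This is typical.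

**Lemma 9.** Let $Z\subset\mathbb N_0\times\mathbb N_0^M$ be Presburger definable with finite fibres $Z_c$. Then there is $N\ge1$ such that, for large $c$, $c\mapsto|Z_c|$ is a polynomial with rational coefficients on each residue class modulo $N$. Presburger definable subsets of $\mathbb N_0$ are eventually periodic.

*Proof.* $Z$ is semilinear (Ginsburg–Spanier 1966), hence a finite disjoint union of sets $v+\mathbb N_0w_1+\dots+\mathbb N_0w_d$ with linearly independent $w_i$ (Ito 1969; Eilenberg–Schützenberger 1969). Write $c(\cdot)$ for the first coordinate. Since fibres are finite, $c(w_i)\ge1$ for all $i$. By linear independence each element of such a set has a unique representation, so $\sum_c|Z_c|T^c$ is a finite sum of terms $T^{c(v)}/\prod_i(1-T^{c(w_i)})$. With $N$ a common multiple of all $c(w_i)$, each term is a polynomial over a power of $1-T^N$, and the claim follows from the expansion of $(1-T^N)^{-d}$. A semilinear subset of $\mathbb N_0$ is a finite union of points and of sets $v+\mathbb N_0w_1+\dots$, and each of these is eventually periodic. $\square$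

**Tables.** For $c\ge2s$ let $X_c=\{a_1,\dots,a_c,z,b_1,\dots,b_r\}$, and $a_i:=z$ for $i>c$. A *table of class $c$* is a semigroup structure on $X_c$ with zero $z$ such that $a_ia_j=a_{i+j}$, $X_c^s\subseteq\{a_i:i\ge s\}$, and $a_ix\in\{a_j:j>i\}$ for all $s\le i\le c$ and $x\in X_c$.

For a table, $X_c^i=\{a_i,\dots,a_c,z\}$ for $s\le i\le c+1$: the inclusion $\supseteq$ holds because $a_j=a_1^j$, and $\subseteq$ follows by induction from the last two conditions. So a table has class $c$, and coclass $|X_c|-1-c=r$. Conversely, let $S$ have class $c\ge2s$ and coclass $r$. By Lemma 4, $d_i=1$ for $i\ge s$, and there is $a$ with $L_i=\{a^i\}$ for $i\ge s$ and $a^i\in L_i$ for all $i$. Put $a_i=a^i$ and call the remaining $r$ elements $b_1,\dots,b_r$. Then $S^i=\{a_i,\dots,a_c,z\}$ for $i\ge s$, and we have a table. So every $S$ of class $c\ge2s$ and coclass $r$ is isomorphic to a table.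

**Codes.** A table is determined by the products $b_ib_j$, $a_ib_j$, $b_ja_i$ with $1\le i\le s$ in the last two. Indeed, if $a_sb_j=a_n$, then $a_ib_j=a_{i-s}a_n=a_{n+i-s}$ for $i>s$, and similarly on the right. Code elements by pairs: $a_n\mapsto(0,n)$, $z\mapsto(0,c+1)$, $b_k\mapsto(k,0)$. Code a table by the vector $\tau$ of codes of the listed products. For arbitrary $(c,\tau)$ in which the entries for $a_sb_j$ and $b_ja_s$ have the form $(0,n)$ with $s<n\le c+1$, define a product on codes by
$$(0,n)(0,n')=(0,\min(n+n',c+1)),\qquad (0,n)(j,0)=\begin{cases}\text{entry of }\tau\text{ for }a_nb_j&n\le s,\\(0,\min(p+n-s,c+1))&n>s,\end{cases}$$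
where $(0,p)$ is the entry for $a_sb_j$; symmetrically for $(j,0)(0,n)$; and $(i,0)(j,0)$ is the entry for $b_ib_j$. This uses only additions, comparisons and finitely many case distinctions, so it is a Presburger definable function of $c,\tau$ and the factors. The axioms of a table (associativity for all triples, zero, and the two conditions on products) are Presburger formulas. So
$$\mathcal P=\{(c,\tau):c\ge2s,\ \tau\text{ codes a table of class }c\}$$
is Presburger definable. Its fibres are finite.

**One code per isomorphism type.** An isomorphism between tables of class $c$ fixes $z$ and all $a_i$ with $i\ge s$, since $L_i=\{a_i\}$. So it is given by a permutation of the fixed finite set $\{a_1,\dots,a_{s-1},b_1,\dots,b_r\}$. That a given permutation, extended by the identity, is an isomorphism is a Presburger condition. Hence isomorphism of tables is Presburger definable, and so is the set $\mathcal P_{\min}$ of those $(c,\tau)\in\mathcal P$ with $\tau$ lexicographically minimal in its isomorphism class. It contains exactly one code for each isomorphism type of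 semigroups of class $c\ge 2s$ and coclass $r$.

## 12. Finitely many patterns for the algebras

We want a description of $KS$ by finitely many integers that does not mention $c$. This generalizes the passage from $b_j$ to $v_j=b_j-a^{m_j}$ in Lemma 5.

Let $S$ be a table of class $c\ge C_0$ and $a=a_1$. We have $a_sb_j=a_{s+m_j}$ with $m_j\ge1$. If this is not $z$, put $b_j'=b_j-a^{m_j}$; otherwise put $m_j=\infty$ and $b_j'=b_j$. Then $a^sb_j'=0$, and $a,\dots,a^c,b_1',\dots,b_r'$ is a basis of $KS$. Let $\Pi$ be the set of products $ab_j'$, $b_j'a$, $b_i'b_j'$. For $p\in\Pi$ write $p=\sum_k\lambda_k^pb_k'+\sum_i\kappa_ia^i$. Then $a^sp=0$, since $a^sb'_j=0$ and $a^sa=aa^s$. Hence $\sum_i\kappa_ia^{i+s}=0$, so $\kappa_i=0$ for $i\le c-s$. Renaming the other coefficients,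
$$p=\sum_k\lambda_k^pb'_k+\sum_{\delta=0}^{s-1}\kappa^p_\delta a^{c-\delta}\qquad(p\in\Pi).\tag{8}$$

**The coefficients are bounded integers.** Compute over $\mathbb Z$:
$$ab_j'=ab_j-a^{m_j+1},\quad b_j'a=b_ja-a^{m_j+1},\quad b_i'b_j'=b_ib_j-a^{m_i}b_j-b_ia^{m_j}+a^{m_i+m_j}.$$
So $p$ is a signed sum of at most four elements of $S$, and each of them is $0$, some $a^n$, some $b_k'$, or some $b_k'+a^{m_k}$. All coefficients are integers of absolute value at most $4$. Let $\Omega$ be the finite set of tuples $\theta=(\lambda_k^p,\kappa_\delta^p)$ of such integers. We obtain $\theta(c,\tau)\in\Omega$ for $(c,\tau)\in\mathcal P$, $c\ge C_0$. Each $\lambda_k^p$ is the signed number of terms equal to $b_k$; each $\kappa_\delta^p$ is the signed number of terms equal to $a^{c-\delta}$ or to some $b_k$ with $m_k=c-\delta$. The codes of the terms are Presburger functions of $(c,\tau)$. So for each $\theta$ the set $\{(c,\tau)\in\mathcal P:c\ge C_0,\ \theta(c,\tau)=\theta\}$ is Presburger definable. Let $\Theta_c$ be the set of $\theta$ occurring at class $c$. By Lemma 9, $\{c:\theta\in\Theta_c\}$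 is eventually periodic for each $\theta$.

**Definition.** Let $c\ge C_0$. A tuple $\theta$ with entries in $\mathbb Z$ or $K$ is *admissible at $c$* if there is an associative nilpotent $K$-algebra $B(\theta,c)$ of class $c$ with basis $a,\dots,a^c,b_1,\dots,b_r$, such that $a^{c+1}=0$, $B^i=\langle a^i,\dots,a^c\rangle$ for $i\ge s$, $a^sb_j=0$, $b_ja^{2s}=0$, and the products $ab_j$, $b_ja$, $b_ib_j$ are given by (8) with $b_j$ in place of $b_j'$.

It is unique, since (8) determines $a^ib_j=a^{i-1}(ab_j)$ and $b_ja^i=(b_ja)a^{i-1}$ by induction on $i$. *Example:* for $r=1$ (so $s=2$) the algebra $B_c(\beta,f)$ with $c\ge C_0$ is $B(\theta,c)$, where $b_1=v_1$, all $\lambda$ and all $\kappa_1$ vanish, $\kappa_0^{ab}=0$, $\kappa_0^{ba}=f$ and $\kappa_0^{bb}=\beta$.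

Every $\theta\in\Theta_c$ is admissible, and $KS\cong B(\theta(c,\tau),c)$ for the table $S$ coded by $\tau$. The only point not yet seen is $b_j'a^{2s}=0$: the element $b_j'a^s$ lies in $(KS)^s=\langle a^i:i\ge s\rangle$ and is killed by $a^s$ on the left, so it lies in $\langle a^{c-\delta}:\delta<s\rangle$, and multiplying by $a^s$ on the right gives $0$.

**Parents.** Let $\sigma\theta$ be $\theta$ with each $\kappa_\delta$ replaced by $\kappa_{\delta+1}$, where $\kappa_s:=0$. If $\theta$ is admissible at $c>C_0$, then killing $a^c$ shows that $\sigma\theta$ is admissible at $c-1$ and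
$$B(\theta,c)/B(\theta,c)^c=B(\sigma\theta,c-1).$$
Put $\Theta_c^*=\Theta_c\cup\sigma\Theta_{c+1}$. Its members are admissible at $c$ and lie in $\Omega$, and $\{c:\theta\in\Theta_c^*\}$ is eventually periodic.

## 13. Isomorphism as a system in which $c$ is almost invisible

Let $B=B(\theta,c)$ with $c\ge C_0$. Put $T=\langle a^{c-\delta}:0\le\delta<s\rangle$ and $I=\langle b_1,\dots,b_r\rangle\oplus T$. We collect properties.

* For $x=\sum\kappa_ia^i+\sum\nu_jb_j$ we have $a^sx=\sum\kappa_ia^{i+s}$, so $a^sx=0$ iff $x\in I$. As $B^s=\langle a^i:i\ge s\rangle$, $I=\{x:B^sx=0\}$. So $B^sI=0$, and every isomorphism maps $I$ to $I'$.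
* $TI=IT=0$: we have $a^{c-\delta}b_j=0$ since $c-\delta\ge s$, $b_ja^{c-\delta}=0$ since $c-\delta\ge2s$, and $T\cdot T=0$ since $2(c-s+1)>c$.
* By (8) and $aT,Ta\subseteq T$, $I$ and $T$ are ideals. $Ia^i=0$ for $i\ge2s$.
* $I$ is a nilpotent algebra of dimension $r+s$, so $I^{r+s+1}=0$.
* The algebra $I$ and the left and right action of $a$ on it, written in the basis $b_k,a^{c-\delta}$, depend only on $\theta$ and not on $c$: use (8) and $a\cdot a^{c-\delta}=a^{c-(\delta-1)}=a^{c-\delta}\cdot a$ (zero for $\delta=0$).

**Lemma 10.** Let $c\ge C_0$, let $\theta,\theta'$ be admissible at $c$, $B=B(\theta,c)$, $B'=B(\theta',c)$, and $\mu_1\in K^*$. There is an isomorphism $\varphi:B\to B'$ with $\varphi(a)\equiv\mu_1a$ mod $I'+B'^2$ iff there are $\mu_2,\dots,\mu_{2s}\in K$, $\rho_j\in K$, $\eta\in GL_r(K)$, $\xi\in K^{r\times s}$ such that, with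
$$Y=\sum_{i\le2s}\mu_ia^i,\quad \rho=\sum_j\rho_jb_j,\quad \hat b_j=\sum_k\eta_{jk}b_k+\sum_\delta\xi_{j\delta}a^{c-\delta},\quad t_\delta=\sum_{\delta'\le\delta}p_{\delta\delta'}a^{c-\delta'}$$
in $B'$, the following holds in $I'$:
$$\left.\begin{aligned}(Y+\rho)\hat b_j&\quad(p=ab_j)\\ \hat b_j(Y+\rho)&\quad(p=b_ja)\\ \hat b_i\hat b_j&\quad(p=b_ib_j)\end{aligned}\right\}=\sum_k\lambda_k^p\hat b_k+\sum_\delta\kappa_\delta^pt_\delta .\tag{9}$$
Here
$$p_{\delta\delta'}=\mu_1^c\,G_{\delta\delta'}(c,\mu),\qquad G_{\delta\delta'}(c,\mu)=\sum_{h=0}^{\delta-\delta'}\binom{c-\delta}h\mu_1^{-\delta-h}\,[z^{\delta-\delta'}](\mu_2z+\mu_3z^2+\cdots)^h ,\tag{10}$$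
and $[z^i]$ means the coefficient of $z^i$. Every isomorphism has such a $\mu_1\ne0$. The system (9) depends on $c$ only through the $p_{\delta\delta'}$.

*Proof.* **A power identity.** Let $y\in\langle a,\dots,a^c\rangle$ and $\rho\in\langle b_1,\dots,b_r\rangle$ in $B'$. We claim
$$(y+\rho)^L=y^L\qquad\text{for }L\ge c-s+1.\tag{11}$$
Consider a nonzero word of length $L$ in the letters $y,\rho$ with $e\ge1$ letters $\rho$. Since $y^sI'=0$ and $I'y^{2s}=0$, each run of $y$'s before a $\rho$ has length at most $s-1$, and the last run has length at most $2s-1$. So $L\le e+e(s-1)+2s-1=es+2s-1$. The word is a product of $e$ factors each containing one $\rho$, so it lies in $I'^e$, and $e\le r+s$. Hence $c-s+1\le L\le s(r+s)+2s-1$, that is, $c\le C_0-2$: contradiction. So only the word $y^L$ survives.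

**From an isomorphism to a solution.** Let $\varphi:B\to B'$ be an isomorphism. It maps $I$ to $I'$; put $\hat b_j=\varphi(b_j)\in I'$, which defines $\eta,\xi$, and $\varphi(a)=y+\rho$ with $y=\sum_{i\le c}\mu_ia^i$. By (11), $0\ne\varphi(a)^c=y^c=\mu_1^ca^c$, so $\mu_1\ne0$. Also by (11), for $\delta<s$,
$$\varphi(a^{c-\delta})=y^{c-\delta}=a^{c-\delta}(\mu_1+\mu_2a+\cdots)^{c-\delta}=t_\delta$$
by the binomial theorem; only $\mu_1,\dots,\mu_s$ enter. Since $a^iI'=I'a^i=0$ for $i\ge2s$, we may replace $y$ by $Y$ in products with elements of $I'$. Applying $\varphi$ to (8) gives (9). Finally $\varphi(T)=\varphi(B^{c-s+1})=B'^{c-s+1}=T'$, so $\varphi$ induces an isomorphism $I/T\to I'/T'$. Its matrix is $\eta$, so $\eta$ is invertible. And $\varphi(a)\equiv\mu_1a$ mod $I'+B'^2$. This determines $\mu_1$, since $B'/I'$ has basis $a,\dots,a^{c-s}$ and so $a\notin I'+B'^2$.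

**From a solution to an isomorphism.** $B$ is presented by generators $a,b_j$ and the relations (8) and $a^{c+1}=0$. Indeed, in the presented algebra the span of $a,\dots,a^c,b_1,\dots,b_r$ is closed under left multiplication by the generators: this is clear for $aa^i$, $ab_j$, $b_ib_j$, and for $b_ja^i=(b_ja)a^{i-1}$ it follows from (8) by induction on $i$. So the span is everything, the presented algebra has dimension at most $c+r$, and it maps onto $B$.

Given a solution, send $a\mapsto Y+\rho$, $b_j\mapsto\hat b_j$. By (11) with $y=Y$, $(Y+\rho)^{c+1}=Y^{c+1}=0$ and $(Y+\rho)^{c-\delta}=Y^{c-\delta}=t_\delta$. So (9) says that the relations (8) are respected, and we get a homomorphism $\varphi:B\to B'$. It maps $T$ onto $T'$ (the matrix $p_{\delta\delta'}$ is triangular with diagonal $\mu_1^{c-\delta}$), hence $I$ onto $I'$ ($\eta$ is invertible), and $B/I$ onto $B'/I'$ ($\mu_1\ne0$). So it is an isomorphism, and $\varphi(a)\equiv\mu_1a$ mod $I'+B'^2$.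

The last assertion of the lemma holds because $I'$ and the action of $a$ on it do not depend on $c$. $\square$

## 14. A criterion for the conjecture

**Proposition 11.** For $\theta,\theta'\in\Omega$ put
$$P(\theta,\theta')=\{c\ge C_0:\theta,\theta'\in\Theta_c^*,\ B(\theta,c)\cong B(\theta',c)\}.$$
If all sets $P(\theta,\theta')$ are eventually periodic, then the conjecture holds for all maximal coclass trees of $\mathcal G_{r,K}$.

*Proof.* **Step 1: a shift $\psi$ of levels.** Let $\ell_\theta(c)=\#\{\tau:(c,\tau)\in\mathcal P_{\min},\ \theta(c,\tau)=\theta\}$, the number of isomorphism types of semigroups of class $c$ with pattern $\theta$ at their minimal code. By Lemma 9 and the hypothesis we can choose $k\ge1$ and $c_1\ge C_0$ such that for all $c\ge c_1$ and all $\theta,\theta'$: $\Theta_c=\Theta_{c+k}$; $c\in P(\theta,\theta')$ iff $c+k\in P(\theta,\theta')$; and $\ell_\theta$ is a polynomial on each residue class modulo $k$ in $[c_1,\infty)$. The set $V_c$ of vertices of class $c$ is $\Theta_c/{\cong}$, where isomorphism refers to the algebras $B(\theta,c)$;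 let $[\theta]_c$ be the class of $\theta$. Then $\psi:V_c\to V_{c+k}$, $[\theta]_c\mapsto[\theta]_{c+k}$, is a well-defined bijection for $c\ge c_1$.

**Step 2: $\psi$ commutes with parents.** Let $c>c_1$ and let $[\theta]_c$ be realized by $KS$. By Lemma 4(a), $|S^c|=2$. So the quotient $S/S^c$, in which $S^c$ is collapsed to the zero, has class $c-1$ and coclass $r$, and $K(S/S^c)=KS/(KS)^c\cong B(\sigma\theta,c-1)$ is the parent of $[\theta]_c$. For $\theta''\in\Theta_{c-1}$, the vertex $[\theta'']_{c-1}$ is this parent iff $c-1\in P(\sigma\theta,\theta'')$. By the choice of $k$ this is equivalent to $c-1+k\in P(\sigma\theta,\theta'')$.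

**Step 3: a power of $\psi$ fixes all infinite paths.** Let $\mathcal C$ be the set of infinite paths $(w_c)_{c\ge c_1}$ with $w_c\in V_c$. Two paths that differ at some level differ at all later levels, because parents are unique. So any finite number of distinct paths are pairwise distinct at some level, and $|V_c|\le|\Omega|$ gives $|\mathcal C|\le|\Omega|$. By Step 2, $\psi$ maps a path to a path starting at class $c_1+k$; complete it by parents down to class $c_1$. This map $\mathcal C\to\mathcal C$ is injective, hence a permutation of a finite set. So there is $M\ge1$ with $\psi^M(w_c)=w_{c+kM}$ for all paths in $\mathcal C$ and all $c\ge c_1$.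

**Step 4: the isomorphism and the polynomials.** Let $\mathcal T$ be a maximal coclass tree with path $A_1\to A_2\to\cdots$. Choose $l$ with $A_l\in\mathcal T$ of class at least $c_1$. Extending $A_l\to A_{l+1}\to\cdots$ by parents down to class $c_1$ gives an element of $\mathcal C$, so $\psi^M(A_j)=A_{j+kM}$ for $j\ge l$. As $\psi^M$ is bijective on levels and commutes with parents, it restricts to a graph isomorphism $\Phi:\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+kM})$. Let $B=[\theta]_c$ lie in $\mathcal T(A_l)\setminus\mathcal T(A_{l+kM})$. Then $\Phi^i(B)=[\theta]_{c+ikM}$ has label $\sum_{\theta'}\ell_{\theta'}(c+ikM)$, the sum over all $\theta'\in\Theta_c$ with $[\theta']_c=[\theta]_c$; this set of $\theta'$ does not change with $i$. The label is a polynomial in $i$ with rational coefficients. So the conjecture holds with defect $l$ and period $kM$. $\square$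

It remains to show, in each case of Theorem 3, that all $P(\theta,\theta')$ are eventually periodic. We fix $\theta,\theta'\in\Omega$ and put
$$\mathcal A=\{c\ge C_0:\theta,\theta'\in\Theta_c^*\},$$
which is eventually periodic by Section 12.

## 15. Finite fields, and coclass 1

**A congruence.** If $\operatorname{char}K=p$ and $p^e\ge s$, then $(1+z)^{n+p^e}\equiv(1+z)^n(1+z^{p^e})$ mod $p$ gives
$$\binom{n+p^e}h\equiv\binom nh\pmod p\qquad(0\le h<p^e).\tag{12}$$
In (10) only $h\le s-1<p^e$ occurs. So $G_{\delta\delta'}(c,\mu)$ depends only on $c$ modulo $p^e$.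

**Proof of Theorem 3(ii).** Let $|K|=q$ and $k_0=(q-1)p^e$. For $\mu_1\in K^*$ we have $\mu_1^{c+k_0}=\mu_1^c$, and with (12) the system (9) is the same for $c$ and $c+k_0$. By Lemma 10, for $c,c+k_0\in\mathcal A$ we have $c\in P(\theta,\theta')$ iff $c+k_0\in P(\theta,\theta')$. Taking a common multiple of $k_0$ and an eventual period of $\mathcal A$, we see that $P(\theta,\theta')$ is eventually periodic. Proposition 11 applies. $\blacksquare$

**Proof of Theorem 3(i) for $r=1$.** Here $s=2$, $C_0=12$. Let $c\ge12$, $\theta$ admissible at $c$, $b=b_1$.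

*All patterns reduce to $B_c(\beta,f)$.* On the one-dimensional space $I/T$, spanned by $b$, left and right multiplication by $a$ and by $b$ are nilpotent; so all $\lambda^p$ vanish. From $0=a(ab)=\kappa_1^{ab}a^c$ we get $\kappa_1^{ab}=0$. From $\kappa_1^{ba}a^c=a(ba)=(ab)a=\kappa_0^{ab}a^{c+1}=0$ we get $\kappa_1^{ba}=0$. From $\kappa_1^{bb}a^c=a(b^2)=(ab)b=\kappa_0^{ab}a^cb=0$ we get $\kappa_1^{bb}=0$. Put $v=b-\kappa_0^{ab}a^{c-1}$. Then $av=0$, $va=(\kappa_0^{ba}-\kappa_0^{ab})a^c$, and $v^2=\kappa_0^{bb}a^c$ because $ba^{c-1}=0=a^{c-1}b$. So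
$$B(\theta,c)\cong B_c(\beta,f),\qquad\beta=\kappa_0^{bb},\quad f=\kappa_0^{ba}-\kappa_0^{ab},$$
and $\beta,f$ do not depend on $c$.

*The possible values.* If $\theta=\sigma\theta_1$ with $\theta_1\in\Theta_{c+1}$, then $\kappa_0^p(\theta)=\kappa_1^p(\theta_1)=0$ by what was just shown, so $\beta=f=0$. Let $\theta\in\Theta_c$ come from a table $S$. Since $r=1$, the layer sizes are $(2,1,\dots,1)$ by Lemma 4(a), and Lemma 5 applies with $a=a_1$. Both $v$ and the $v_1$ of Lemma 5 are congruent to $b_1$ modulo $\langle a,\dots,a^c\rangle$ and are killed by $a$ from the left. So they agree modulo $Ka^c$, and since $a^c$ multiplies everything to $0$, $(\beta,f)$ is the pair of Lemma 5. By the list in Section 7: $\beta,f\in\{0,\pm1\}$, and if $f\ne0$, then $\beta\in\{0,1\}$.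

*The isomorphisms.* Let $\theta,\theta'$ have values $(\beta,f)$, $(\beta',f')$, and let $c\in\mathcal A$. By (6), $c\in P(\theta,\theta')$ iff there are $h,\nu\in K^*$ with $f'h=f$, $\beta'h^2=\nu^{c-2}\beta$. So $\beta,\beta'$ must vanish simultaneously, and so must $f,f'$; assume this. If $\beta=\beta'=0$, the condition is satisfied. If $f=f'=0$ and $\beta,\beta'\ne0$, it is $\beta/\beta'\in (K^*)^{c-2}(K^*)^2$, which depends only on $c$ modulo $2$. If all four are nonzero, then $\beta=\beta'=1$ and $f,f'\in\{\pm1\}$, and $h=f/f'$, $\nu=1$ is a solution. In all cases $P(\theta,\theta')$ is eventually periodic. Proposition 11 applies. $\blacksquare$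

## 16. Algebraically closed fields: making $\mu^c$ an independent variable

Let $K$ be algebraically closed. The class enters (9) through the binomial coefficients in (10), which are polynomial in $c$, and through the factor $\mu_1^c$, which is not. Quantifier elimination can handle the first but not the second. So we replace $\mu_1^c$ by a new unknown $x$, study the solutions $(\mu_1,x)$, and only at the end intersect with the curve $x=\mu^c$. This works because the set of solutions turns out to be a coset of a subgroup of $K^*\times K^*$.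

**Definition.** For $c\ge C_0$ and $\theta,\theta'$ admissible at $c$, let $N_c(\theta,\theta')\subset K^*\times K^*$ be the set of $(\mu_1,x)$ for which (9) has a solution $\mu_2,\dots,\mu_{2s},\rho,\eta\in GL_r(K),\xi$ when each $p_{\delta\delta'}$ is replaced by $x\,G_{\delta\delta'}(c,\mu)$.

By Lemma 10, for $c\in\mathcal A$,
$$c\in P(\theta,\theta')\iff(\mu,\mu^c)\in N_c(\theta,\theta')\text{ for some }\mu\in K^*.\tag{13}$$

**Lemma 12.** $N_c(\theta,\theta)$ is a subgroup of $K^*\times K^*$, and $N_c(\theta,\theta')$ is empty or a coset of it.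

*Proof.* The plan is to realize every point of $N_c$, not only those with $x=\mu_1^c$, by an isomorphism of slightly changed algebras.

**Step 1: twisted algebras.** For $\omega\in K^*$ let $\theta^\omega$ be $\theta$ with all $\kappa$'s multiplied by $\omega$. We claim that $\theta^\omega$ is admissible at $c$. Let $B=B(\theta,c)$ and $U=\langle a,\dots,a^c\rangle\subset B$. The space $U\times I$ with product $(x,i)(y,j)=(xy,\ xj+iy+ij)$ is an associative algebra, since $I$ is an ideal of $B$ and $U$ a subalgebra. The map $(x,i)\mapsto x+i$ is a homomorphism onto $B$ with kernel $\{(t,-t):t\in T\}$, as $U\cap I=T$. Now replace the kernel by $J_\omega=\{(t,-\omega^{-1}t):t\in T\}$. This is an ideal: since $TI=IT=0$,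
$$(x,i)(t,-\omega^{-1}t)=(xt,-\omega^{-1}xt),\qquad(t,-\omega^{-1}t)(x,i)=(tx,-\omega^{-1}tx).$$
Let $B^\omega=(U\times I)/J_\omega$. It has basis $a^i=(a^i,0)$ and $b_j=(0,b_j)$, and $(0,t)\equiv(\omega t,0)$ for $t\in T$. So if a product $ab_j$, $b_ja$ or $b_ib_j$ in $B$ is given by (8), the same product in $B^\omega$ is $\sum_k\lambda_kb_k+\omega\sum_\delta\kappa_\delta a^{c-\delta}$: the multiplication is that of $\theta^\omega$.

We check the remaining requirements. Clearly $a^{c+1}=0$, $a^sb_j=(0,a^sb_j)=0$ and $b_ja^{2s}=0$. Next, $B^\omega/T\cong(U\times I)/(T\times T)\cong B/T$, and $T\subseteq\langle a^i:i\ge s\rangle$. So $(B^\omega)^s+T=\langle a^i:i\ge s\rangle$. As $T$ is spanned by powers $a^i$ with $i\ge s$, $T\subseteq(B^\omega)^s$, and so $(B^\omega)^s=\langle a^i:i\ge s\rangle$. Because $a^ib_j=0$ for $i\ge s$, multiplying by $B^\omega$ on the right gives $(B^\omega)^i=\langle a^i,\dots,a^c\rangle$ for all $i\ge s$. So $B^\omega$ is nilpotent of class $c$, and $B^\omega=B(\theta^\omega,c)$.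

**Step 2: points of $N_c$ as isomorphisms.** The system (9) for $(\theta^\omega,\theta')$ is the one for $(\theta,\theta')$ with $p_{\delta\delta'}=\mu_1^cG_{\delta\delta'}$ replaced by $\omega\mu_1^cG_{\delta\delta'}$. By Lemma 10, $(\mu_1,x)\in N_c(\theta,\theta')$ iff there is an isomorphism $\varphi:B(\theta^\omega,c)\to B(\theta',c)$ with $\omega=x\mu_1^{-c}$ and $\varphi(a)\equiv\mu_1a$ mod $I'+B'^2$.

**Step 3: isomorphisms can be twisted.** In (9), the part modulo $T'$ does not involve $\kappa,\kappa',\xi$. The $T'$-part is homogeneous linear in $(\kappa,\kappa',\xi)$ jointly. Indeed, the $T'$-part of $a^ib_k$, $b_ka^i$, $b_ib_k$ in $B'$ is linear in $\kappa'$; $Y$ acts on $T'$ without $\kappa'$; products of $\rho$ or $\hat b_i$ with elements of $T'$ vanish; and on the right-hand side the $T'$-part is $\sum_k\lambda_k\sum_\delta\xi_{k\delta}a^{c-\delta}+\sum_\delta\kappa_\delta t_\delta$. So a solution for $(\theta_1,\theta_2)$ becomes one for $(\theta_1^{\omega},\theta_2^{\omega})$ when $\xi$ is replaced by $\omega\xi$. Hence an isomorphism $B(\theta_1,c)\to B(\theta_2,c)$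 gives one $B(\theta_1^\omega,c)\to B(\theta_2^\omega,c)$ with the same $\mu_1$.

**Step 4: the group law.** Let $(\mu,x)\in N_c(\theta,\theta')$ and $(\mu',x')\in N_c(\theta',\theta'')$, with $\omega=x\mu^{-c}$, $\omega'=x'\mu'^{-c}$. Twist the isomorphism $B(\theta^\omega,c)\to B(\theta',c)$ by $\omega'$ and compose: we obtain $B(\theta^{\omega\omega'},c)\to B(\theta'^{\omega'},c)\to B(\theta'',c)$, with $a\mapsto\mu\mu'a$ modulo $I''+B''^2$. Since $\omega\omega'=xx'(\mu\mu')^{-c}$, this shows $(\mu\mu',xx')\in N_c(\theta,\theta'')$. Inverting $B(\theta^\omega,c)\to B(\theta',c)$ and twisting by $\omega^{-1}$ gives $B(\theta'^{\omega^{-1}},c)\to B(\theta,c)$, that is, $(\mu^{-1},x^{-1})\in N_c(\theta',\theta)$. Clearly $(1,1)\in N_c(\theta,\theta)$. So $N_c(\theta,\theta)$ is a group. If $\gamma\in N_c(\theta,\theta')$, then $N_c(\theta,\theta)\gamma\subseteq N_c(\theta,\theta')$ and $N_c(\theta,\theta')\gamma^{-1}\subseteq N_c(\theta,\theta)$, which is the claim. $\square$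

**Textbook facts.** Call a set *definable* if it is given by a first-order formula in the language of fields. By quantifier elimination for algebraically closed fields (Chevalley's theorem), definable sets are Boolean combinations of zero sets of polynomials, over the prime field if the formula has no parameters. From this:

* *A definable subset of $K$ is finite or cofinite.*
* *Uniform bounds.* Let $(E_t)$ be a definable family of subsets of $K$, given by a disjunction of systems $F_i(t,x)=0$, $H(t,x)\ne0$. For fixed $t$, a system in which some $F_i(t,\cdot)$ is a nonzero polynomial has at most $\deg F_i$ solutions; any other system has no solution or cofinitely many. So the finite members of the family have bounded size, and "$E_t$ is infinite" is a definable condition on $t$. A subset of $K^2$ is finite iff both coordinate projections are; so the same holds for families in $K^2$.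
* *Closed subgroups.* A constructible subgroup of $\mathbb G_m^2$ is closed, and a closed subgroup $\Gamma$ is the common kernel of a group of characters $\mu^\alpha x^\beta$ of rank $2-\dim\Gamma$.

Write $N_c=N_c(\theta,\theta')$ and $\Gamma_c=N_c(\theta,\theta)$ for $c\in\mathcal A$. These are constructible over the prime field, so $\Gamma_c$ is a closed subgroup. If $\dim\Gamma_c=2$ and $N_c\ne\emptyset$, then $N_c=K^*\times K^*$, and $c\in P(\theta,\theta')$ by (13). If $\dim\Gamma_c=1$, then $\Gamma_c=\{\mu^\alpha x^\beta=1\}$ for a generator $(\alpha,\beta)\ne(0,0)$ of the rank one group of characters. If moreover $N_c\neq\emptyset$, then $N_c=\{\mu^\alpha x^\beta=e\}$ for some $e\in K^*$, and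
$$\alpha+\beta c\ne0\ \Longrightarrow\ c\in P(\theta,\theta'),\tag{14}$$
because $\mu^{\alpha+\beta c}=e$ can be solved in $K$. If $\dim\Gamma_c=0$, then $N_c$ is finite.

### Characteristic $p$

By (12), $N_c$ and $\Gamma_c$ depend only on $c$ modulo $p^e$. Fix a residue class modulo $p^e$; it suffices to show that $P(\theta,\theta')$ is eventually periodic within it. If $N_c=\emptyset$ there, no $c\in\mathcal A$ of the class is in $P(\theta,\theta')$. If $N_c\ne\emptyset$ and $\dim\Gamma_c\ge1$, then by (14), with $\alpha,\beta$ fixed for the class, all $c\in\mathcal A$ of the class with at most one exception are in $P(\theta,\theta')$.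

Let $N_c$ be finite and nonempty. Its coordinate projections are finite subsets of $K$ definable over $\mathbb F_p$. Their elements are algebraic over $\mathbb F_p$: a transcendental element of such a set satisfies only trivial polynomial equations over $\mathbb F_p$, so cofinitely many elements of $K$ would satisfy the same Boolean combination, and the set would be infinite. So all coordinates are roots of unity, and the condition "$x=\mu^c$ for some $(\mu,x)\in N_c$" is periodic in $c$. Hence $P(\theta,\theta')$ is eventually periodic. This proves Theorem 3(iii) in characteristic $p$, by Proposition 11.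

### Characteristic $0$

For $t\in K$ define $N_t(\theta,\theta')$ by the same system, with $\binom{t-\delta}h$ read as a polynomial in $t$. For $t=c$ this is the old set. The families $N_t(\theta,\theta')$ and $N_t(\theta,\theta)$ are definable without parameters. The three conditions "$N_t$ is empty", "infinite", "finite and nonempty" on $N_t=N_t(\theta,\theta')$ are definable in $t$ and partition $K$, so exactly one of them holds for cofinitely many $t$. Hence one of the following cases holds for all large $c\in\mathcal A$.

**Case A: $N_c=\emptyset$.** Then $P(\theta,\theta')$ is finite.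

**Case B: $N_c$ is infinite.** Then $\dim\Gamma_c\ge1$. If it is $2$, then $c\in P(\theta,\theta')$. Let $\Gamma_c=\{\mu^\alpha x^\beta=1\}$. If $\beta\ne0$, the fibre of $\Gamma_c$ over $\mu=1$ has exactly $|\beta|$ elements; if $\alpha\ne0$, the fibre over $x=1$ has exactly $|\alpha|$ elements. These fibres are finite members of definable families in $t$, namely $\{x:(1,x)\in N_t(\theta,\theta)\}$ and $\{\mu:(\mu,1)\in N_t(\theta,\theta)\}$. By the uniform bound, $|\alpha|,|\beta|\le n_1$ with $n_1$ independent of $c$. So $\alpha+\beta c\ne0$ for $c>n_1$, and by (14) all large $c\in\mathcal A$ are in $P(\theta,\theta')$.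

**Case C: $N_c$ is finite and nonempty.** By the uniform bound, $|N_c|\le n_0$ for all these $c$, with $n_0$ independent of $c$. We show that only roots of unity $\mu$ matter.

*Step 1: $\mu^m$ and $x^m$ are rational.* Put $m=n_0!$. As $|\Gamma_c|=|N_c|\le n_0$, $\gamma^m=1$ for all $\gamma\in\Gamma_c$. Since $N_c$ is a coset of $\Gamma_c$, the pair $(\mu^m,x^m)$ is the same for all $(\mu,x)\in N_c$. As $N_c$ is defined without parameters, it is stable under $\operatorname{Aut}(K)$, and so $\mu^m$ and $x^m$ are fixed by $\operatorname{Aut}(K)$. The fixed field of $\operatorname{Aut}(K)$ is $\mathbb Q$, so $\mu^m,x^m\in\mathbb Q^*$.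

*Step 2: $x^m$ has small height.* The set $\{(t,x):\exists\mu\ (\mu,x)\in N_t\}$ is a Boolean combination of zero sets of finitely many polynomials, which we may take in $\mathbb Z[t,X]$. Let $x$ lie in its fibre over $c$. Then $F(c,x)=0$ for some $F$ among these polynomials with $F(c,X)\ne0$: otherwise cofinitely many elements of $K$ would satisfy the same equations and inequations as $x$, and the fibre would be infinite. So $x$ is algebraic over $\mathbb Q$ and is a root of a nonzero integer polynomial whose degree is bounded and whose coefficients have absolute value at most $Cc^d$, with $C,d$ independent of $c$. Let $a_0$ be its leading coefficient. All its complex roots have absolute value at most $1+Cc^d$. Moreover $a_0x$ is an algebraic integer, so the rational number $a_0^mx^m$ is an integer. So the denominator of $x^m$ divides $a_0^m$ and is at most $(Cc^d)^m$, and the numerator has absolute value at most $(1+Cc^d)^m(Cc^d)^m$. Both are bounded by a polynomial in $c$.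

*Step 3: exponential against polynomial.* Suppose $x=\mu^c$ with $(\mu,x)\in N_c$. Then $x^m=(\mu^m)^c$ with $\mu^m\in\mathbb Q^*$. If $\mu^m\ne\pm1$, the numerator or the denominator of $x^m$ has absolute value at least $2^c$, which contradicts Step 2 for large $c$. So $\mu^{2m}=1$. Hence for all large $c\in\mathcal A$:
$$c\in P(\theta,\theta')\iff(\zeta,\zeta^c)\in N_c\ \text{ for some }\zeta\text{ with }\zeta^{2m}=1 .$$

*Step 4: periodicity.* For each of the finitely many pairs $(\zeta,\zeta')$ of $2m$-th roots of unity, the set $\{t\in K:(\zeta,\zeta')\in N_t\}$ is definable, so it is finite or cofinite. So for large $c$ the truth of $(\zeta,\zeta')\in N_c$ does not depend on $c$. And $\zeta^c$ depends only on $c$ modulo $2m$. As $\mathcal A$ is eventually periodic, so is $P(\theta,\theta')$.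

In all cases $P(\theta,\theta')$ is eventually periodic, and Proposition 11 proves Theorem 3(iii). $\blacksquare$
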